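\title{An embedding of $C[0,1]$ into $C[0,1]$ that is not equivalent to a composition operator}

\begin{abstract}
A problem of Pe\l czy\'nski asks whether every exact sequence $0\to C[0,1]\to C[0,1]\to V\to 0$ is isomorphically equivalent to a sequence $0\to C(L)\to C(K)\to W\to 0$ whose embedding is composition with a continuous surjection $K\to L$ of compact metric spaces. We show that the answer is no. Let $\varphi$ be the binary expansion map from the Cantor set onto $[0,1]$, and for $u\in C[0,1]$ let $J_uf=(f\circ\varphi,uf)$. Then $J_u$ is equivalent to a composition embedding exactly when $u\equiv0$ or $u$ has no zero; in particular the isometric embedding with $u(t)=t$ is not. The proof compares the norms of weak*-continuous liftings of point masses through the adjoint operators.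
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are real, or all are complex. An \emph{operator} is a bounded linear map, an \emph{isomorphism} is a bijective operator, and an \emph{into isomorphism} is an injective operator with closed range. For a compact Hausdorff space $K$, $C(K)$ is the space of continuous scalar functions on $K$ with the supremum norm. We write $I=[0,1]$, so that $C(I)=C[0,1]$, and $\mathbf D=\{0,1\}^{\mathbb N}$ for the Cantor set with the product topology.

An \emph{exact sequence} $0\to Y\xrightarrow{j}X\xrightarrow{q}Z\to0$ consists of an into isomorphism $j$, the quotient $Z=X/j(Y)$ and the quotient map $q$; we call it the sequence of $j$. It is \emph{isomorphically equivalent} to $0\to Y'\xrightarrow{j'}X'\xrightarrow{q'}Z'\to0$ if there are isomorphisms $a:Y\to Y'$, $b:X\to X'$, $c:Z\to Z'$ with $bj=j'a$ and $cq=q'b$. Only $a$ and $b$ have to be found: if $bj=j'a$, then $b$ maps $j(Y)$ onto $j'(Y')$ and so induces $c$. We call such a pair $(a,b)$ an \emph{equivalence}. Thus two sequences are equivalent when the subspaces $j(Y)\subset X$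 and $j'(Y')\subset X'$ occupy the same position up to an isomorphism of the ambient spaces.

A continuous map $\psi:K\to L$ of compact Hausdorff spaces induces the operator $\psi^\circ:C(L)\to C(K)$, $\psi^\circ f=f\circ\psi$, which is an isometric embedding when $\psi$ is onto. By a \emph{composition sequence} we mean a sequence
\[
0\longrightarrow C(L)\xrightarrow{\ \psi^\circ\ }C(K)\longrightarrow W\longrightarrow0
\]
with $K,L$ compact metric and $\psi:K\to L$ a continuous surjection. By Milutin's theorem, $C(K)$ is isomorphic to $C[0,1]$ for every uncountable compact metric space $K$. Hence every continuous surjection between such spaces, read through isomorphisms $C(L)\cong C[0,1]\cong C(K)$, places $C[0,1]$ inside $C[0,1]$. The following problem of Pe\l czy\'nski, which appears in \cite{positions}, asks whether all positions arise in this way.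

\begin{quote}
\textbf{Problem.} Is every exact sequence $0\to C[0,1]\xrightarrow{j}C[0,1]\to V\to0$ isomorphically equivalent to a composition sequence in which $C(K)$ and $C(L)$ are isomorphic to $C[0,1]$?
\end{quote}

Here $C[0,1]$ is understood only up to isomorphism: $K$ and $L$ range over compact metric spaces, and $\psi$ need not be a self-map of $[0,1]$. There is a great deal of freedom, since $K$, $L$, $\psi$ and two isomorphisms may all be chosen, and the first embeddings that one tries can be straightened.

\begin{example}\label{ex:weights}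
Let $K,L$ be compact metric, $\varrho:K\to L$ continuous, $\omega\in C(K)$, and let $Tf=\omega\cdot(f\circ\varrho)$ be the corresponding weighted composition operator.

(a) If $\varrho$ is onto and $\omega$ has no zero, then $bg=g/\omega$ is an automorphism of $C(K)$ of norm $1/\min|\omega|$, and $bT=\varrho^\circ$.

(b) Let $K=K_0\sqcup K_1$ be a disjoint union of compact sets with $\omega=1$ on $K_0$, $\omega=0$ on $K_1$ and $\varrho(K_0)=L$. Fix $x_0\in K_0$, let $\psi=\varrho$ on $K_0$ and $\psi\equiv\varrho(x_0)$ on $K_1$, and put $b(g,h)=(g,h+g(x_0)\mathbf 1)$ on $C(K_0)\oplus C(K_1)$. Then $b$ has the inverse $(g,h)\mapsto(g,h-g(x_0)\mathbf 1)$, and $bTf=(f\circ\varrho|_{K_0},f(\varrho(x_0))\mathbf 1)=\psi^\circ f$.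

(c) Let $K=I\sqcup I$ and $Tf=(f,uf)$ with $u\in C(I)$ arbitrary. The map $b(g,h)=(g,h+(1-u)g)$ has the inverse $(g,h)\mapsto(g,h-(1-u)g)$, and $bTf=(f,f)$.
\end{example}

In each case $(\mathrm{Id},b)$ is an equivalence with a composition sequence, and one might guess that the answer to the Problem is yes. Case (c) shows where to look for trouble. A weight that tends to zero was repaired there because $f$ could be read off the first coordinate by an operator defined on all of $C(I)$. We replace the first coordinate by an embedding for which no such operator exists (see Remark~\ref{rem:split}). Let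
\[
\varphi:\mathbf D\to I,\qquad \varphi(x)=\sum_{i\ge1}x_i2^{-i},
\]
a continuous surjection, let $X=C(\mathbf D\sqcup I)=C(\mathbf D)\oplus_\infty C(I)$, and for $u\in C(I)$ put
\[
J_u:C(I)\to X,\qquad J_uf=(f\circ\varphi,\;uf).
\]
Since $\|f\|\le\|J_uf\|\le\max(1,\|u\|)\|f\|$, the operator $J_u$ is an into isomorphism, and it is isometric when $\|u\|\le1$. By Milutin's theorem $X\cong C[0,1]$, so the sequence of $J_u$ is one of the sequences in the Problem.

\begin{theorem}\label{thm:answer}
Let $u(t)=t$ and $J=J_u$. The sequence of the isometric embedding $J$ is not isomorphically equivalent to any composition sequence. The answer to the Problem is no.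
\end{theorem}

The operator $J$ has the form $f\mapsto\omega\cdot(f\circ\varrho)$ with $\varrho=\varphi\sqcup\mathrm{id}_I$ and $\omega=(1,u)\ge0$; in particular $|Jf|=J|f|$, so $J$ is a lattice homomorphism. The answer is therefore negative even for isometric weighted composition embeddings.

Theorem~\ref{thm:answer} follows from an inequality that holds under a weaker assumption than equivalence.

\begin{theorem}\label{thm:ineq}
Let $K,L$ be compact metric spaces, $\psi:K\to L$ continuous, and $u\in C(I)$. Suppose that there are operators $a:C(I)\to C(L)$, $A:C(L)\to C(I)$, $b:X\to C(K)$, $B:C(K)\to X$ with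
\begin{equation}\label{eq:retract}
bJ_u=\psi^\circ a,\qquad B\psi^\circ=J_uA,\qquad Aa=\mathrm{Id}_{C(I)}.
\end{equation}
Then $\|b\|\,\|A\|\,|u(t)|\ge1$ for every $t\in I$ with $u(t)\ne0$.
\end{theorem}

The relations \eqref{eq:retract} say that $(a,b)$ carries $J_u$ to $\psi^\circ$, that $(A,B)$ carries $\psi^\circ$ back to $J_u$, and that the round trip is the identity on $C(I)$. An equivalence $(a,b)$, that is, a pair of isomorphisms with $bJ_u=\psi^\circ a$, satisfies \eqref{eq:retract} with $A=a^{-1}$ and $B=b^{-1}$. The weaker form costs nothing in the proof, and it survives the passage to direct summands and to subalgebras in Section~\ref{sec:cons}.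

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
If $(a,b)$ were an equivalence of $J$ with a composition sequence, Theorem~\ref{thm:ineq} would give $\|b\|\,\|a^{-1}\|\ge1/t$ for all $t\in(0,1]$, which is impossible.
\end{proof}

Within the family $J_u$, parts (a) and (b) of Example~\ref{ex:weights} account for all positive cases, and the inequality of Theorem~\ref{thm:ineq} is sharp.

\begin{theorem}\label{thm:class}
For $u\in C(I)$ the following are equivalent:
\begin{enumerate}
\item[(i)] the sequence of $J_u$ is isomorphically equivalent to a composition sequence with $K,L$ uncountable;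
\item[(ii)] there are compact metric spaces $K,L$, a continuous map $\psi:K\to L$ and operators satisfying \eqref{eq:retract};
\item[(iii)] $u\equiv0$, or $u$ has no zero.
\end{enumerate}
If $u$ has no zero and $\min|u|\le1$, then the least value of $\|b\|\,\|a^{-1}\|$ over all equivalences $(a,b)$ of $J_u$ with composition sequences is exactly $1/\min|u|$.
\end{theorem}

Section~\ref{sec:prelim} introduces liftings and outlines the argument. Sections~\ref{sec:lower} and~\ref{sec:improve} prove two opposite properties of liftings, one for $J_u$ and one for composition operators, and Section~\ref{sec:proof} plays them against each other. Section~\ref{sec:cons} contains the proof of Theorem~\ref{thm:class}, an extension to direct sums, and the extension of Theorem~\ref{thm:ineq} to nonmetrizable spaces.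

\section{Measures, binary expansions and liftings}\label{sec:prelim}

\subsection*{Measures}
Let $K$ be a compact metric space. By the Riesz representation theorem, $C(K)^*=M(K)$ is the space of (regular) Borel measures $m$ on $K$, with the pairing $\langle f,m\rangle=\int f\,dm$ and the variation norm $\|m\|=|m|(K)$. We have $|m(E)|\le\|m\|$ for Borel sets $E$, there is a Borel function $w$ with $|w|=1$ and $m=w|m|$, and $C(K)$ is dense in $L^1(|m|)$. For a bounded Borel function $h$, the measure $hm$ is given by $(hm)(E)=\int_Eh\,dm$, and $\|hm\|=\int|h|\,d|m|$. If $y_1,\dots,y_r\in K$ are distinct and $c_1,\dots,c_r$ are scalars, then splitting the variation over $\{y_1,\dots,y_r\}$ and its complement gives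
\begin{equation}\label{eq:atoms}
\Bigl\|m-\sum_jc_j\delta_{y_j}\Bigr\|=\|m\|-\sum_j|m(\{y_j\})|+\sum_j|m(\{y_j\})-c_j| .
\end{equation}

For $\psi:K\to L$ continuous, the adjoint $\psi_*=(\psi^\circ)^*:M(K)\to M(L)$ is the image-measure map $(\psi_*m)(E)=m(\psi^{-1}E)$. It satisfies $\|\psi_*m\|\le\|m\|$, and $\psi_*((g\circ\psi)m)=g\,\psi_*m$ for bounded Borel $g$ on $L$. Adjoint operators are weak*-continuous, and so is $m\mapsto hm$ for $h\in C(K)$, being the adjoint of $f\mapsto hf$.

Elements of $X^*=M(\mathbf D\sqcup I)$ are written $\pi=(\mu,\sigma)$ with $\mu\in M(\mathbf D)$ and $\sigma\in M(I)$. Then $\|\pi\|=\|\mu\|+\|\sigma\|$ and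
\[
J_u^*(\mu,\sigma)=\varphi_*\mu+u\sigma .
\]

A function $n:O\to\mathbb R$ is \emph{lower semicontinuous} if every set $\{n\le q\}$ is closed in $O$. The norm of a dual space is the supremum of the weak*-continuous functions $m\mapsto|\langle f,m\rangle|$, $\|f\|\le1$. Hence $\|m\|\le\liminf_k\|m_k\|$ if $m_k\to m$ weak*, and $t\mapsto\|m_t\|$ is lower semicontinuous if $t\mapsto m_t$ is weak*-continuous.

\begin{lemma}\label{lem:baire}
Countably many lower semicontinuous real functions on a nonempty open set $O\subset\mathbb R$ have a common point of continuity.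
\end{lemma}

\begin{proof}
Let $n$ be one of the functions and let it be discontinuous at $t$. Lower semicontinuity gives $\liminf_{s\to t}n(s)\ge n(t)$, so $\limsup_{s\to t}n(s)>n(t)$. Hence there is a rational $q>n(t)$ such that every neighborhood of $t$ contains a point $s$ with $n(s)>q$, and $t$ lies in the boundary of the closed set $\{n\le q\}$. The boundary of a closed set is nowhere dense. So the discontinuities of all the functions lie in a countable union of nowhere dense sets, which does not cover $O$ by Baire's theorem.
\end{proof}

\subsection*{Binary expansions}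
A number is \emph{dyadic} if it has the form $k/2^n$. We say that the digits $x_1,\dots,x_n$ \emph{represent} the integer $\sum_{i\le n}x_i2^{n-i}$.

\begin{lemma}\label{lem:binary}
A non-dyadic $t\in(0,1)$ has exactly one preimage $x_t$ under $\varphi$. A dyadic $d=k/2^n\in(0,1)$ with $k$ odd has exactly two preimages: $d^-$, whose first $n$ digits represent $k-1$ and are followed by $111\dots$, and $d^+$, whose first $n$ digits represent $k$ and are followed by $000\dots$. If $t\to d$ through non-dyadic points from below (from above), then $x_t\to d^-$ (respectively $x_t\to d^+$).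
\end{lemma}

\begin{proof}
Let $x\ne y$ differ first at the index $n$, with $x_n=0$ and $y_n=1$. Then $\varphi(y)-\varphi(x)=2^{-n}-\sum_{i>n}(x_i-y_i)2^{-i}\ge0$, with equality only if $x_i=1$ and $y_i=0$ for all $i>n$. In that case the common value is $d=k/2^n\in(0,1)$ with $k$ odd, and $x=d^-$, $y=d^+$. Conversely $\varphi(d^-)=\varphi(d^+)=d$. This describes the fibers.

The clopen set $Z_j\subset\mathbf D$ of points whose first $n$ digits represent $j$ is mapped into $[j/2^n,(j+1)/2^n]$. So $x_t\in Z_{k-1}$ for non-dyadic $t\in((k-1)/2^n,k/2^n)$. As $t\uparrow d$, every cluster point of $x_t$ lies in $\varphi^{-1}(d)\cap Z_{k-1}=\{d^-\}$, and compactness gives $x_t\to d^-$. For $t\downarrow d$ the same argument applies with $Z_k$, where $\varphi^{-1}(d)\cap Z_k=\{d^+\}$.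
\end{proof}

\subsection*{Liftings}
Let $T:E\to F$ be an operator, $U\subset\mathbb R$ open, $\nu:U\to E^*$ a map and $\varepsilon\ge0$. An \emph{$\varepsilon$-lifting of $\nu$ through $T^*$} is a weak*-continuous map $\kappa:U\to F^*$ with $\|T^*\kappa_t-\nu_t\|\le\varepsilon$ for all $t\in U$; a $0$-lifting is a \emph{lifting}.

The basic case is $E=C(I)$ and $\nu_t=\delta_t$. If $R:F\to C(I)$ is an operator with $RT=\mathrm{Id}$, then $\kappa_t=R^*\delta_t$ is a lifting of the point masses with $\|\kappa_t\|\le\|R\|$. A lifting on a small interval is thus a local substitute for a left inverse of $T$, and its norm measures how well $T$ splits over that interval. The content lies in the continuity: for a single $t$, the measure $(\delta_x,0)$ with $\varphi(x)=t$ has norm $1$ and is sent to $\delta_t$ by $J_u^*$.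

The proof of Theorem~\ref{thm:ineq} rests on three observations.
\begin{enumerate}
\item[1.] On the set where $u\ne0$, the point masses have the \emph{canonical lifting} $t\mapsto(0,u(t)^{-1}\delta_t)$ through $J_u^*$, of norm $1/|u(t)|$.
\item[2.] This norm cannot be improved, even by approximate liftings on smaller intervals (Proposition~\ref{prop:lower}).
\item[3.] Through $\psi_*$, every lifting of a family of norm at most $N$ can be replaced, on a smaller interval, by an approximate lifting of norm less than $N+\varepsilon$, however large the original lifting was (Proposition~\ref{prop:improve}).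
\end{enumerate}
The relations \eqref{eq:retract} carry the canonical lifting over to $\psi_*$, where it is improved, and carry the improved lifting back to $J_u^*$ with norm about $\|b\|\,\|A\|$. Observation 2 then gives $\|b\|\,\|A\|\ge1/|u(t)|$.

\section{Liftings through $J_u^*$ are large where $u$ is small}\label{sec:lower}

We first look at liftings that live on the fibers. Suppose that $\pi_t=(\mu_t,\sigma_t)$ is a bounded lifting of the point masses through $J_u^*$ on an interval $U\subset(0,1)$, with $\mu_t$ supported on $\varphi^{-1}(t)$ and $\sigma_t$ on $\{t\}$. Let $d\in U$ be dyadic. For non-dyadic $t$ the measure $\mu_t$ is a multiple of $\delta_{x_t}$. Letting $t\uparrow d$ we see from Lemma~\ref{lem:binary} that $\mu_d$ is a multiple of $\delta_{d^-}$, and letting $t\downarrow d$ that it is a multiple of $\delta_{d^+}$. So $\mu_d=0$, hence $u\sigma_d=\delta_d$ and $\|\pi_d\|=1/|u(d)|$. The Cantor set contributes nothing, because the atom that arrives from the left and the atom that arrives from the right land at different points.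

A general lifting has mass outside the fiber over $t$, and this mass may cancel the arriving atom in the limit. At a single double point this does happen.

\begin{example}\label{ex:double}
Let $K=[0,\frac12]\sqcup[\frac12,1]$, let $\psi:K\to I$ glue the two copies $e^-,e^+$ of $\frac12$, and let $y_t$ be the preimage of $t\ne\frac12$. Put
\[
\kappa_t=\delta_{y_t}+\tfrac12(\delta_{e^+}-\delta_{e^-})\quad(t<\tfrac12),\qquad
\kappa_t=\delta_{y_t}+\tfrac12(\delta_{e^-}-\delta_{e^+})\quad(t>\tfrac12),
\]
and $\kappa_{1/2}=\frac12(\delta_{e^-}+\delta_{e^+})$. Both one-sided weak* limits at $\frac12$ equal $\kappa_{1/2}$, and $\psi_*\kappa_t=\delta_t$. So $\kappa$ is a lifting of the point masses on $(0,1)$. Its norm is $2$ for $t\ne\frac12$ and $1$ for $t=\frac12$.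
\end{example}

Cancellation has a price: the norm drops at the double point. For $\varphi$ the double points are dense, so we may choose one at which the norm of a given lifting is almost maximal. There it has no room to drop, cancellation is excluded, and the model computation goes through.

\begin{proposition}\label{prop:lower}
Let $u\in C(I)$, let $O\subset(0,1)$ be a nonempty open set with $|u|\le\theta$ on $O$, and let $C\ge0$. Suppose that for every $\varepsilon>0$ there are a nonempty open set $U\subset O$ and an $\varepsilon$-lifting $\pi:U\to X^*$ of the point masses through $J_u^*$ with $\|\pi_t\|\le C+\varepsilon$ for all $t\in U$. Then $\theta C\ge1$.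
\end{proposition}

\begin{proof}
Fix $\varepsilon\in(0,1)$ and take $U$ and $\pi=(\mu,\sigma)$ as in the hypothesis.

\emph{Step 1: a double point of almost maximal norm.} Let $\Gamma=\sup_U\|\pi_t\|\le C+\varepsilon$. The set $U_1=\{t\in U:\|\pi_t\|>\Gamma-\varepsilon\}$ is nonempty, and it is open by lower semicontinuity. Choose a dyadic $d\in U_1$ and put
\[
m_-=\mu_d(\{d^-\}),\qquad m_+=\mu_d(\{d^+\}),\qquad z=\sigma_d(\{d\}).
\]

\emph{Step 2: the arriving atoms are not canceled.} Let $s\in\{-,+\}$. Choose non-dyadic $t_k\in U$ with $t_k\to d$, from below if $s=-$ and from above if $s=+$, and put $x_k=x_{t_k}$, so that $x_k\to d^s$ by Lemma~\ref{lem:binary}. The masses $\alpha_k=\mu_{t_k}(\{x_k\})$ and $\zeta_k=\sigma_{t_k}(\{t_k\})$ are bounded by $\Gamma$; passing to a subsequence, $\alpha_k\to\alpha_s$ and $\zeta_k\to\zeta_s$. We remove these atoms and compare norms before and after the limit. By \eqref{eq:atoms},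
\[
\|\pi_{t_k}-(\alpha_k\delta_{x_k},\zeta_k\delta_{t_k})\|=\|\pi_{t_k}\|-|\alpha_k|-|\zeta_k|\le\Gamma-|\alpha_k|-|\zeta_k| .
\]
The measures on the left converge weak* to $\pi_d-(\alpha_s\delta_{d^s},\zeta_s\delta_d)$. Therefore, since $d\in U_1$,
\[
\|\pi_d-(\alpha_s\delta_{d^s},\zeta_s\delta_d)\|\le\Gamma-|\alpha_s|-|\zeta_s|\le\|\pi_d\|+\varepsilon-|\alpha_s|-|\zeta_s| .
\]
By \eqref{eq:atoms} the left side equals $\|\pi_d\|-|m_s|-|z|+|m_s-\alpha_s|+|z-\zeta_s|$. Hence
\[
\bigl(|m_s-\alpha_s|+|\alpha_s|-|m_s|\bigr)+\bigl(|z-\zeta_s|+|\zeta_s|-|z|\bigr)\le\varepsilon .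
\]
Both brackets are nonnegative by the triangle inequality, so each lies in $[0,\varepsilon]$.

\emph{Step 3: the mass over $t$ is almost $1$.} Evaluating $J_u^*\pi_t-\delta_t$ on the set $\{t\}$ gives $|\mu_t(\varphi^{-1}(t))+u(t)\sigma_t(\{t\})-1|\le\varepsilon$ for $t\in U$. We use this for $t=t_k$ with $k\to\infty$, and for $t=d$:
\[
|\alpha_s+u(d)\zeta_s-1|\le\varepsilon\quad(s=\pm),\qquad |m_-+m_++u(d)z-1|\le\varepsilon .
\]

\emph{Step 4: the limit $\varepsilon\to0$.} The scalars $m_\pm,\alpha_\pm,\zeta_\pm,z$ and $u(d)$ depend on $\varepsilon$. The first seven are bounded by $C+\varepsilon\le C+1$, and $|u(d)|\le\theta$. Let $\varepsilon\to0$ along a sequence for which all of them converge. We keep the letters for the limits, and call $\upsilon$ the limit of $u(d)$. Then $|\upsilon|\le\theta$, $|z|\le C$, and for $s=\pm$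
\[
|m_s|=|m_s-\alpha_s|+|\alpha_s|,\quad |z|=|z-\zeta_s|+|\zeta_s|,\quad \alpha_s+\upsilon\zeta_s=1,\quad m_-+m_++\upsilon z=1 .
\]
An equality $|m|=|m-\alpha|+|\alpha|$ forces $\alpha=pm$ with $p\in[0,1]$. Indeed, if $m=0$ then $\alpha=0$; otherwise $p=\alpha/m$ satisfies $|1-p|+|p|=1=\operatorname{Re}(1-p)+\operatorname{Re}p$, so $p$ and $1-p$ are real and nonnegative. Thus $\alpha_s=p_sm_s$ and $\zeta_s=q_sz$ with $p_s,q_s\in[0,1]$. With $w=\upsilon z$ and $r=\operatorname{Re}w$ we have $|w|\le\theta C$ and
\begin{equation}\label{eq:system}
p_sm_s=1-q_sw\quad(s=\pm),\qquad m_-+m_+=1-w .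
\end{equation}
If $w$ is small, the first equations make each of $m_-,m_+$ at least about $1$, while the last makes their sum about $1$. Precisely, suppose that $|w|<1$. Then $p_s\operatorname{Re}m_s=1-q_sr>0$, so $p_s>0$, and since $p_s\le1$,
\[
\operatorname{Re}m_s\ge1-q_sr\ge1-\max(r,0).
\]
Adding the two inequalities and using the last equation of \eqref{eq:system}, we get $1-r\ge2-2\max(r,0)$. If $r\ge0$ this says $r\ge1$, and if $r<0$ it says $r\le-1$. Both contradict $|w|<1$. Hence $1\le|w|\le\theta C$.
\end{proof}

Both extreme cases solve \eqref{eq:system}: $w=1$, $q_s=1$, $m_s=0$, which is the canonical lifting, and $w=-1$, $q_s=0$, $p_s=m_s=1$.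

\begin{remark}\label{rem:split}
The operator $J_u$ has a left inverse (equivalently, complemented range) if and only if $u$ has no zero. If $u$ has no zero, $(g,h)\mapsto h/u$ is a left inverse. If $u$ has a zero and $RJ_u=\mathrm{Id}$, then for each $\theta>0$ the open set $O=\{t\in(0,1):|u(t)|<\theta\}$ is nonempty, and Proposition~\ref{prop:lower} applied to $\pi_t=R^*\delta_t$ gives $\theta\|R\|\ge1$, which is absurd for small $\theta$. For $u\equiv0$ this says that $\varphi^\circ$ has no left inverse, which is why the repair in Example~\ref{ex:weights}(c) is not available for $J_u$. It also shows that complementation does not decide the Problem: neither $J$ nor $J_0$ has complemented range, but $J_0$ is equivalent to a composition embedding by Example~\ref{ex:weights}(b).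
\end{remark}

\section{Liftings through $\psi_*$ can be made small}\label{sec:improve}

A measure $\kappa$ on $K$ has larger norm than its image $\psi_*\kappa$ only because masses in the same fiber cancel, and this can be undone by multiplying $\kappa$ by a function. Take $K=\{1,2\}$, $L=\{*\}$ and $\kappa=5\delta_1-4\delta_2$, so that $\|\kappa\|=9$ and $\psi_*\kappa=\delta_*$. Multiplying by the signs $(1,-1)$ gives $|\kappa|=5\delta_1+4\delta_2$, whose image is $9\delta_*$; dividing by $9$ restores the image. So $h=(\frac19,-\frac19)$ gives $h\kappa=\frac59\delta_1+\frac49\delta_2$, of norm $1$, with $\psi_*(h\kappa)=\delta_*$.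

With a weight this fails. Let $Tc=(c,\theta c)$ with $0<\theta<1$ on the same spaces, so that $T^*(\alpha\delta_1+\beta\delta_2)=(\alpha+\theta\beta)\delta_*$, and let $\kappa=\theta^{-1}\delta_2$. Then $T^*(h\kappa)=h(2)\delta_*$ and $\|h\kappa\|=|h(2)|/\theta$, so no multiplier improves the ratio $1/\theta$. The mass would have to move to the point $1$; for $J_u$, the preceding section forbids the corresponding move from $I$ to $\mathbf D$.

For a family $\kappa_t$ there are two difficulties. The multiplier that corrects $\kappa_t$ is only Borel and depends on $t$, whereas $t\mapsto h\kappa_t$ is guaranteed to be weak*-continuous when $h$ is one fixed continuous function. So we correct $\kappa_{t_0}$ at one point $t_0$ and approximate the multiplier by a continuous $h$. The resulting upper bounds on norms must then spread to a neighborhood of $t_0$, and lower semicontinuity points the wrong way. We therefore choose $t_0$, before $h$ is known, as a common point of continuity for all $h$ in a countable dense set. This is the place where metrizability, through the separability of $C(K)$, is used.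

\begin{proposition}\label{prop:improve}
Let $K,L$ be compact metric spaces, $\psi:K\to L$ continuous, $O\subset\mathbb R$ nonempty and open, and let $\kappa:O\to M(K)$ be weak*-continuous with $\|\psi_*\kappa_t\|\le N$ for all $t\in O$. For every $\varepsilon>0$ there are a nonempty open set $U\subset O$ and $h\in C(K)$ with
\[
\|h\kappa_t\|<N+\varepsilon,\qquad\|\psi_*(h\kappa_t)-\psi_*\kappa_t\|<\varepsilon\qquad(t\in U).
\]
\end{proposition}

\begin{proof}
Let $H$ be a countable dense subset of $C(K)$. For $h\in H$ the functions
\[
n_h(t)=\|h\kappa_t\|,\qquad e_h(t)=\|\psi_*(h\kappa_t)-\psi_*\kappa_t\|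
\]
are norms of weak*-continuous families, hence lower semicontinuous on $O$. By Lemma~\ref{lem:baire} there is $t_0\in O$ at which all $n_h$ and $e_h$, $h\in H$, are continuous.

Write $\kappa=\kappa_{t_0}=w|\kappa|$ with $w$ Borel and $|w|=1$, and put $\tau=\psi_*|\kappa|$. For Borel $E\subset L$ we have $|\psi_*\kappa(E)|\le|\kappa|(\psi^{-1}E)=\tau(E)$. By the Radon--Nikodym theorem, $\psi_*\kappa=g\tau$ with $g$ Borel and $|g|\le1$, and $\|\psi_*\kappa\|=\int|g|\,d\tau$. Let $h_0=\overline w\cdot(g\circ\psi)$; in the two-point example, $w=(1,-1)$ and $g=\frac19$. Then $h_0\kappa=(g\circ\psi)|\kappa|$, so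
\[
\psi_*(h_0\kappa)=g\tau=\psi_*\kappa,\qquad\|h_0\kappa\|=\int|g\circ\psi|\,d|\kappa|=\int|g|\,d\tau=\|\psi_*\kappa\|\le N .
\]
Since $H$ is uniformly dense in $C(K)$ and $C(K)$ is dense in $L^1(|\kappa|)$, there is $h\in H$ with $\|(h-h_0)\kappa\|=\int|h-h_0|\,d|\kappa|<\varepsilon$. Then $n_h(t_0)\le\|h_0\kappa\|+\|(h-h_0)\kappa\|<N+\varepsilon$ and $e_h(t_0)=\|\psi_*((h-h_0)\kappa)\|<\varepsilon$. Since $n_h$ and $e_h$ are continuous at $t_0$, these strict inequalities hold on an open neighborhood $U\subset O$ of $t_0$.
\end{proof}

\begin{remark}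
The set $U$ cannot be prescribed. In Example~\ref{ex:double} we may take $N=1$. Suppose that the conclusion holds on an open set $U\ni\frac12$, and put $\lambda_t=h\kappa_t$. For $t\in U\setminus\{\frac12\}$ we have $|\lambda_t(\{y_t\})-1|<\varepsilon$, so \eqref{eq:atoms} gives $\|\lambda_t-\delta_{y_t}\|<(1+\varepsilon)-(1-\varepsilon)+\varepsilon=3\varepsilon$. The one-sided limits give $\|\lambda_{1/2}-\delta_{e^\pm}\|\le3\varepsilon$, hence $2=\|\delta_{e^-}-\delta_{e^+}\|\le6\varepsilon$, which is false for $\varepsilon<\frac13$. This is why Proposition~\ref{prop:lower} has to allow an arbitrary subset $U$, depending on $\varepsilon$.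
\end{remark}

\section{Proof of Theorem~\ref{thm:ineq}}\label{sec:proof}

Taking adjoints in \eqref{eq:retract} gives
\begin{equation}\label{eq:adjoint}
J_u^*b^*=a^*\psi_*,\qquad\psi_*B^*=A^*J_u^*,\qquad a^*A^*=\mathrm{Id}_{M(I)} .
\end{equation}
Let $t_*\in I$ with $u(t_*)\ne0$ and let $\theta>|u(t_*)|$. The set $\{t\in I:0<|u(t)|<\theta\}$ is relatively open in $I$ and contains $t_*$, so $O=\{t\in(0,1):0<|u(t)|<\theta\}$ is open and nonempty.

\emph{Transport to $\psi_*$.} For $t\in O$ put
\[
\kappa_t=B^*\bigl(0,u(t)^{-1}\delta_t\bigr)\in M(K),\qquad\nu_t=A^*\delta_t\in M(L).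
\]
The canonical lifting is weak*-continuous on $O$, because $u$ is continuous and has no zero there; hence so is $\kappa$. By the second relation in \eqref{eq:adjoint},
\[
\psi_*\kappa_t=A^*J_u^*\bigl(0,u(t)^{-1}\delta_t\bigr)=A^*\delta_t=\nu_t,
\]
and $\|\nu_t\|\le\|A\|$.

\emph{Improvement.} Let $\eta>0$. Proposition~\ref{prop:improve} with $N=\|A\|$ gives a nonempty open set $U\subset O$ and $h\in C(K)$ such that the weak*-continuous family $\lambda_t=h\kappa_t$ satisfies $\|\lambda_t\|<\|A\|+\eta$ and $\|\psi_*\lambda_t-\nu_t\|<\eta$ on $U$.

\emph{Transport back to $J_u^*$.} Put $\pi_t=b^*\lambda_t\in X^*$. This family is weak*-continuous on $U$, and $\|\pi_t\|\le\|b\|\,\|A\|+\|b\|\eta$. By the first and third relations in \eqref{eq:adjoint},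
\[
\|J_u^*\pi_t-\delta_t\|=\|a^*\psi_*\lambda_t-a^*A^*\delta_t\|=\|a^*(\psi_*\lambda_t-\nu_t)\|\le\|a\|\eta .
\]
Given $\varepsilon>0$, choose $\eta>0$ with $\|a\|\eta\le\varepsilon$ and $\|b\|\eta\le\varepsilon$. Then $\pi$ is an $\varepsilon$-lifting of the point masses of norm at most $C+\varepsilon$, where $C=\|b\|\,\|A\|$. Proposition~\ref{prop:lower} gives $\theta\,\|b\|\,\|A\|\ge1$, and letting $\theta\downarrow|u(t_*)|$ completes the proof. \qed

\begin{remark}
The norm of $B$ does not enter the inequality, since Proposition~\ref{prop:improve} forgets the size of $\kappa_t$, but the existence of $B$ is essential. Take $K=\mathbf D$, $L=I$, $\psi=\varphi$, $a=A=\mathrm{Id}$ and $b(g,h)=g$. The first and third relations of \eqref{eq:retract} hold and $\|b\|\,\|A\|=1$, so the inequality fails wherever $0<|u(t)|<1$. The condition $u(t)\ne0$ is needed for the canonical lifting to exist. For $u\equiv0$ there is no lifting to improve, and indeed \eqref{eq:retract} can be satisfied by Example~\ref{ex:weights}(b).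
\end{remark}

\section{Classification, direct sums and nonmetrizable spaces}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i)$\Rightarrow$(ii). If $(a,b)$ is an equivalence, take $A=a^{-1}$ and $B=b^{-1}$.

(ii)$\Rightarrow$(iii). Suppose that $u\not\equiv0$ has a zero. Since $I$ is connected, $|u|$ takes every value in $(0,\max|u|]$. But Theorem~\ref{thm:ineq} gives $|u(t)|\ge1/(\|b\|\,\|A\|)$ whenever $u(t)\ne0$, a contradiction.

(iii)$\Rightarrow$(i). Let $K=\mathbf D\sqcup I$ and $L=I$, both uncountable, and write $J_uf=\omega\cdot(f\circ\varrho)$ with $\varrho=\varphi\sqcup\mathrm{id}_I$ and $\omega=(1,u)$. If $u$ has no zero, Example~\ref{ex:weights}(a) gives the equivalence $(\mathrm{Id},b)$ with $\varrho^\circ$, where $b(g,h)=(g,h/u)$. If $u\equiv0$, Example~\ref{ex:weights}(b) applies with $K_0=\mathbf D$, $K_1=I$ and $x_0=(0,0,\dots)$; here $\psi=\varphi$ on $\mathbf D$ and $\psi\equiv0$ on $I$.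

Finally, let $u$ have no zero and $\min|u|\le1$. Theorem~\ref{thm:ineq}, applied at a point where $|u|$ is least, gives $\|b\|\,\|a^{-1}\|\ge1/\min|u|$ for every equivalence. The equivalence just exhibited has $\|a^{-1}\|=1$ and $\|b\|=\max(1,1/\min|u|)$, which equals $1/\min|u|$ because $\min|u|\le1$.
\end{proof}

The obstruction cannot be removed by adding a summand. For an into isomorphism $j':Y'\to X'$, let $J_u\oplus j':C(I)\oplus Y'\to X\oplus X'$ be the into isomorphism $(f,y)\mapsto(J_uf,j'y)$.

\begin{proposition}\label{prop:sums}
Let $u\in C(I)$ have a zero and $u\not\equiv0$. For every into isomorphism $j':Y'\to X'$, the sequence of $J_u\oplus j'$ is not isomorphically equivalent to any composition sequence.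
\end{proposition}

\begin{proof}
Suppose that $a_0:C(I)\oplus Y'\to C(L)$ and $b_0:X\oplus X'\to C(K)$ are isomorphisms with $b_0(J_u\oplus j')=\psi^\circ a_0$. Let $\iota_{C(I)},\iota_X$ be the inclusions of the first summands and $P_{C(I)},P_X$ the projections onto them, and put
\[
a=a_0\iota_{C(I)},\qquad A=P_{C(I)}a_0^{-1},\qquad b=b_0\iota_X,\qquad B=P_Xb_0^{-1}.
\]
Then
\begin{align*}
bJ_u&=b_0(J_u\oplus j')\iota_{C(I)}=\psi^\circ a_0\iota_{C(I)}=\psi^\circ a,\\
B\psi^\circ&=P_X(J_u\oplus j')a_0^{-1}=J_uP_{C(I)}a_0^{-1}=J_uA,
\end{align*}
and $Aa=P_{C(I)}\iota_{C(I)}=\mathrm{Id}$. So \eqref{eq:retract} holds, which contradicts the implication (ii)$\Rightarrow$(iii) of Theorem~\ref{thm:class}.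
\end{proof}

The separability of $C(K)$ was needed in Proposition~\ref{prop:improve}. It can be arranged, because the ranges of $a$ and $b$ are separable and therefore see only metrizable quotients of $L$ and $K$. We recall how such quotients are produced.

\begin{lemma}\label{lem:quotient}
Let $K$ be a compact Hausdorff space and $E\subset C(K)$ a separable closed subalgebra that contains the constants and is closed under complex conjugation. Then there are a compact metric space $K_1$ and a continuous surjection $\rho:K\to K_1$ with $E=\rho^\circ C(K_1)$.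
\end{lemma}

\begin{proof}
Let $(f_n)$ be a dense sequence in $E$, let $\rho(x)=(f_n(x))_n$, a continuous map into a countable product of copies of the scalar field, and let $K_1=\rho(K)$, which is compact and metrizable. The coordinate functions $c_n$ on $K_1$ satisfy $\rho^\circ c_n=f_n$. Since $\rho^\circ$ is isometric, its range is closed and so contains $E$. Conversely, $\{g\in C(K_1):\rho^\circ g\in E\}$ is a closed subalgebra that contains the constants, is closed under conjugation and separates the points of $K_1$ by means of the $c_n$. By the Stone--Weierstrass theorem it equals $C(K_1)$.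
\end{proof}

\begin{proposition}\label{prop:hausdorff}
Theorem~\ref{thm:ineq} holds for arbitrary compact Hausdorff spaces $K$ and $L$.
\end{proposition}

\begin{proof}
Let $E_L\subset C(L)$ be the smallest closed subalgebra that contains the constants and $a(C(I))$ and is closed under conjugation, and let $E_K\subset C(K)$ be the one obtained in the same way from $b(X)\cup\psi^\circ(E_L)$. If $S$ is a countable dense subset of the generating set, the polynomials with rational (or Gaussian rational) coefficients in elements of $S$ and their conjugates are dense in the algebra. Since $C(I)$ and $X$ are separable, so are $E_L$ and then $E_K$. Lemma~\ref{lem:quotient} gives continuous surjections $\rho_L:L\to L_1$ and $\rho_K:K\to K_1$ onto compact metric spaces with $E_L=\rho_L^\circ C(L_1)$ and $E_K=\rho_K^\circ C(K_1)$.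

If $\rho_K(x)=\rho_K(x')$, then all functions in $E_K$ agree at $x$ and $x'$. Since $\psi^\circ E_L\subset E_K$, all functions in $E_L$ agree at $\psi(x)$ and $\psi(x')$, and therefore $\rho_L\psi(x)=\rho_L\psi(x')$, because $C(L_1)$ separates points. So there is a map $\psi_1:K_1\to L_1$ with $\psi_1\rho_K=\rho_L\psi$. It is continuous: for closed $F\subset L_1$, the set $\psi_1^{-1}(F)=\rho_K\bigl((\rho_L\psi)^{-1}F\bigr)$ is compact. We have $\rho_K^\circ\psi_1^\circ=\psi^\circ\rho_L^\circ$.

Define $a_1:C(I)\to C(L_1)$ and $b_1:X\to C(K_1)$ by $\rho_L^\circ a_1=a$ and $\rho_K^\circ b_1=b$, and put $A_1=A\rho_L^\circ$, $B_1=B\rho_K^\circ$. Then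
\begin{align*}
\rho_K^\circ b_1J_u&=bJ_u=\psi^\circ\rho_L^\circ a_1=\rho_K^\circ\psi_1^\circ a_1,\\
B_1\psi_1^\circ&=B\psi^\circ\rho_L^\circ=J_uA\rho_L^\circ=J_uA_1,
\end{align*}
and $A_1a_1=Aa=\mathrm{Id}$. As $\rho_K^\circ$ is injective, the first line gives $b_1J_u=\psi_1^\circ a_1$. So \eqref{eq:retract} holds for $\psi_1$, with $\|b_1\|=\|b\|$ and $\|A_1\|\le\|A\|$. The metric case gives $\|b\|\,\|A\|\,|u(t)|\ge\|b_1\|\,\|A_1\|\,|u(t)|\ge1$ whenever $u(t)\ne0$.
\end{proof}

The implication (ii)$\Rightarrow$(iii) of Theorem~\ref{thm:class} uses only Theorem~\ref{thm:ineq}. By Proposition~\ref{prop:hausdorff} it holds for compact Hausdorff $K$ and $L$, and then the proof of Proposition~\ref{prop:sums} also excludes equivalence of $J_u\oplus j'$ with $\psi^\circ$ for continuous surjections $\psi$ of compact Hausdorff spaces.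

\begin{thebibliography}{1}

\bibitem{positions}
\emph{Banach spaces in various positions},
\texttt{https://core.ac.uk/download/pdf/81144845.pdf}.

\end{thebibliography}
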